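# Alternating sums over compositions with odd polynomial weights

## 1. The sum without weights

For an integer $q\ge 1$ put $b_q:=4^q\,q!\,(q-1)!$, so that $b_1=4$, $b_2=32$, $b_3=768$. A *composition* of $n$ into $k$ parts is an ordered tuple $(n_1,\dots,n_k)$ of positive integers with sum $n$; the compositions of $3$ are $(3)$, $(1,2)$, $(2,1)$, $(1,1,1)$. We study alternating sums over compositions in which each part contributes $1/b_{n_j}$ and each pair of neighbors contributes $1/(n_j+n_{j+1})$. Later the numerator will carry interesting factors. We begin with none: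
$$S_n:=\sum_{k\ge 1}(-1)^{k-1}\sum_{n_1+\dots+n_k=n}\frac{1}{\prod_{j=1}^k b_{n_j}\prod_{j=1}^{k-1}(n_j+n_{j+1})}.$$
By hand, $S_1=\frac14$, then $S_2=\frac1{32}-\frac1{4\cdot4\cdot2}=0$, and
$$S_3=\frac1{768}-2\cdot\frac{1}{4\cdot 32\cdot 3}+\frac1{4^3\cdot 2\cdot 2}=\frac{1-4+3}{768}=0 .$$
We prove that $S_n=0$ for all $n\ge2$. The proof sets up the objects used in the rest of the talk, so part of it is done in greater generality than this section needs.

**Conventions.** Let $R$ be a commutative $\mathbb Q$-algebra, let $a_m\in R$ for $m\ge1$, let $z$ be a formal variable, and put $\alpha_m:=a_mz^m$. A sum $\sum_m f_m$ with $f_m\in z^mR[[z]]$ makes sense, because each power of $z$ receives only finitely many contributions. All infinite sums below are of this kind, so they may be rearranged freely.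

**Step 1: turn the sum over compositions into a linear system.** The denominators couple only neighboring parts, so we can peel off the first part of a composition and recurse.

**Lemma 1.** There are unique $h_m\in z^mR[[z]]$ $(m\ge1)$ with
$$h_m=-a_mz^m\Big(1+\sum_{l\ge1}\frac{h_l}{l+m}\Big)\qquad\text{for all }m\ge1. \tag{1}$$
If $c\in R[[z]]$ and $g_m\in z^mR[[z]]$ satisfy $g_m=-a_mz^m\big(c+\sum_l\frac{g_l}{l+m}\big)$ for all $m$, then $g_m=c\,h_m$ for all $m$.

*Proof.* For existence, define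
$$-h_m:=\sum_{k\ge1}(-1)^{k-1}\sum_{\substack{(n_1,\dots,n_k)\\ n_1=m}}\frac{\prod_j\alpha_{n_j}}{\prod_{j<k}(n_j+n_{j+1})}\in z^mR[[z]].$$
The term $k=1$ is $\alpha_m$. In a term with $k\ge2$ put $l=n_2$. The composition $(n_2,\dots,n_k)$ runs over all compositions starting with $l$, and removing $n_1$ changes the sign and removes the factor $\alpha_m/(m+l)$. Hence $-h_m=\alpha_m-\sum_l\frac{\alpha_m}{m+l}(-h_l)$, which is (1).

For the second claim put $e_m=g_m-c\,h_m$. Subtracting $c$ times (1) gives $e_m=-a_mz^m\sum_l\frac{e_l}{l+m}$. If all $e_l$ lie in $z^NR[[z]]$, then all $e_m$ lie in $z^{N+m}R[[z]]\subseteq z^{N+1}R[[z]]$. Starting from $N=0$, we find that every $e_m$ lies in every $z^NR[[z]]$, so $e_m=0$. The case $c=1$ is uniqueness. $\square$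

Put $V:=-\sum_m h_m$. Summing the formula in the proof over the first part $m$ gives
$$V=\sum_{n\ge1}z^n\sum_{k\ge1}(-1)^{k-1}\sum_{n_1+\dots+n_k=n}\frac{\prod_ja_{n_j}}{\prod_{j<k}(n_j+n_{j+1})}. \tag{2}$$
If $a_m=1/b_m$, the coefficient of $z^n$ in $V$ is exactly $S_n$.

**Step 2: read the system as a statement about residues.** Let $\kappa$ be an indeterminate and put
$$\varphi(\kappa):=1+\sum_{m\ge1}\frac{h_m}{m+\kappa},\qquad \varphi_m:=\varphi(m).$$
Each $z$-coefficient of $\varphi$ is a rational function of $\kappa$ with denominators built from the factors $\kappa+l$, $l\ge1$, so setting $\kappa=m\ge1$ is allowed. System (1) now reads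
$$h_m=-\alpha_m\varphi_m . \tag{3}$$
In words: the residue of $\varphi$ at $\kappa=-m$ is $-\alpha_m$ times the value of $\varphi$ at $\kappa=+m$. For $a_m=1/b_m$ a function with this property can be written down.

**Lemma 2.** If $a_m=1/b_m$ for all $m$, then $V=z/4$, and
$$\varphi(\kappa)=\Phi(\kappa):=\sum_{r\ge0}\frac{(-1/4)^r\,z^r}{r!\,(\kappa+1)(\kappa+2)\cdots(\kappa+r)}.$$
In particular $S_1=\frac14$ and $S_n=0$ for $n\ge2$.

*Proof.* For $r\ge1$ the coefficient of $z^r$ in $\Phi$ is a proper rational function of $\kappa$ with simple poles at $-1,\dots,-r$. The residue of $\frac1{(\kappa+1)\cdots(\kappa+r)}$ at $-m$ is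
$$\prod_{1\le i\le r,\ i\ne m}\frac1{i-m}=\frac{1}{(-1)^{m-1}(m-1)!\,(r-m)!}.$$
By partial fractions $\Phi=1+\sum_m\frac{H_m}{m+\kappa}$, where, writing $r=m+p$,
$$H_m=\sum_{r\ge m}\frac{(-1/4)^rz^r}{r!\,(-1)^{m-1}(m-1)!\,(r-m)!}=-\frac{z^m}{4^m(m-1)!}\sum_{p\ge0}\frac{(-1/4)^pz^p}{(m+p)!\,p!}.$$
On the other hand $(m+1)\cdots(m+p)=(m+p)!/m!$, so $\Phi(m)=\sum_p\frac{(-1/4)^pz^p\,m!}{p!\,(m+p)!}$. Therefore
$$H_m=-\frac{z^m}{4^m\,m!\,(m-1)!}\,\Phi(m)=-\frac{z^m}{b_m}\Big(1+\sum_l\frac{H_l}{l+m}\Big).$$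
This is system (1) with $a_m=1/b_m$, so $H_m=h_m$ by uniqueness, and $\varphi=\Phi$.

Now look at $\kappa\to\infty$. In the expansion of $\sum_m\frac{h_m}{m+\kappa}$ in powers of $\kappa^{-1}$, the coefficient of $\kappa^{-1}$ is $\sum_mh_m$. The $z^r$-coefficient of $\Phi$ is $O(\kappa^{-r})$, so only $r=1$ contributes, with $-\frac14$. Thus $\sum_mh_m=-z/4$ and $V=z/4$. $\square$

## 2. Brackets in the numerator

Let $k$ be a field of characteristic $0$. (The letter $k$ is also the number of parts; the context separates the two.) For functions $w_1,\dots,w_d:\mathbb Z_{>0}\to k$ put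
$$L_n(w_1,\dots,w_d):=4\sum_{k\ge1}(-1)^{k-1}\sum_{n_1+\dots+n_k=n}\frac{\prod_{\ell=1}^d\big[\sum_{j=1}^kw_\ell(n_j)\big]}{\prod_jb_{n_j}\prod_{j<k}(n_j+n_{j+1})}.$$
Section 1 is the case where every weight is $w_\ell(m)=m$. Then each bracket equals $n$, so $L_n(m,\dots,m)=4n^dS_n$, which is $1$ for $n=1$ and $0$ for $n\ge2$. What happens for other weights? The paper "Combinatorial Identities in the Theory of SU(n) Casson Invariants of Knots" (https://archive.intlpress.com/site/pub/files/_fulltext/journals/pamq/2006/0002/0003/PAMQ-2006-0002-0003-a009.pdf) is the source of the following question.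

**Conjecture.** For $n\ge1$, $d\ge1$ and positive integers $\lambda_1,\dots,\lambda_d$, the weights $P_\ell(m)=\sum_{i=1}^m(2i-1)^{2\lambda_\ell}$ satisfy
$$L_n(P_1,\dots,P_d)=\begin{cases}0&\text{if }\lambda_1+\dots+\lambda_d<n-1,\\[2pt] n^{d-2}\prod_{\ell=1}^d\binom{2\lambda_\ell}{\lambda_\ell}&\text{if }\lambda_1+\dots+\lambda_d=n-1.\end{cases}$$

The case $d=1$ has been proved; we shall not use it. Let us test small cases. For $\lambda=1$ we have $P(1)=1$, $P(2)=10$, $P(3)=35$.

- For $d=1$, $n=2$: $4\big(\frac{10}{32}-\frac{2}{32}\big)=1$, and the prediction is $2^{-1}\cdot 2=1$.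
- For $d=1$, $n=3$: $4\cdot\frac{35-4\cdot11+3\cdot3}{768}=0$, as predicted since $1<2$.
- For $d=2$, $\lambda=(1,1)$, $n=3$: $4\big(\frac{35^2}{768}-\frac{2\cdot11^2}{384}+\frac{9}{256}\big)=4\cdot\frac{1225-484+27}{768}=4$, and the prediction is $3^0\cdot2\cdot2=4$.

The conjecture is true for all $d\ge1$. The relevant property of the weights is that they are odd polynomials.

**Theorem 1.** Let $P_\ell(m)=\sum_{j=0}^{\lambda_\ell}p_{\ell,j}m^{2j+1}$ be odd polynomials over $k$, with $\lambda_\ell\ge0$ $(1\le\ell\le d$, $d\ge1)$. Write $p_\ell=p_{\ell,\lambda_\ell}$ and $\Lambda=\sum_\ell\lambda_\ell$. Then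
$$L_n(P_1,\dots,P_d)=\begin{cases}0,&\Lambda<n-1,\\[2pt] n^{d-2}\prod_\ell(2\lambda_\ell+1)\,4^{-\lambda_\ell}\,p_\ell\binom{2\lambda_\ell}{\lambda_\ell},&\Lambda=n-1.\end{cases}$$

**Corollary.** The Conjecture holds for all $d\ge1$, and it also holds if some $\lambda_\ell$ are $0$.

*Proof from Theorem 1.* Let $S$ be the polynomial with $S(0)=0$ and $S(m)-S(m-1)=(2m-1)^{2\lambda}$, so that $S(m)=\sum_{i=1}^m(2i-1)^{2\lambda}$ for $m\ge1$. Put $Q(m)=-S(-m)$. Then $Q(0)=0$ and
$$Q(m)-Q(m-1)=S(1-m)-S(-m)=\big(2(1-m)-1\big)^{2\lambda}=(1-2m)^{2\lambda}=(2m-1)^{2\lambda}.$$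
So $Q$ and $S$ agree at $0$ and have the same differences, hence $Q=S$, which says that $S$ is odd. Its degree is $2\lambda+1$, and since its difference has leading term $4^\lambda m^{2\lambda}$, its leading coefficient is $p=4^\lambda/(2\lambda+1)$. Thus $(2\lambda+1)4^{-\lambda}p=1$, and Theorem 1 becomes the stated formula. $\square$

For a single weight we shall get more. Recall that the complete homogeneous symmetric polynomial $\mathsf h_j(x_1,\dots,x_n)$ is the sum of all monomials of degree $j$, with generating function $\sum_j\mathsf h_js^j=\prod_i(1-x_is)^{-1}$; for example $\mathsf h_1(1^2,2^2)=5$ and $\mathsf h_2(1^2,2^2)=1+4+16=21$. We set $\mathsf h_j=0$ for $j<0$.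

**Theorem 2.** For every $w:\mathbb Z_{>0}\to k$ and $n\ge1$,
$$L_n(w)=\frac{4^{1-n}}{(n!)^2}\sum_{m=1}^n(-1)^{n-m}\binom{2n}{n-m}\,m\,w(m).$$
In particular $L_n(m^{2\lambda+1})=2\cdot4^{-n}\binom{2n}{n}\,\mathsf h_{\lambda+1-n}(1^2,2^2,\dots,n^2)$.

**Theorem 3.** For $w:\mathbb Z_{>0}\to k$ and $\lambda\ge0$: $L_n(w)=0$ for all $n\ge\lambda+2$ if and only if $w$ is the restriction of an odd polynomial of degree $\le2\lambda+1$.

**What changes when weights appear.** Let us keep the generating function $V$ and put the weights into the $a_m$. A *derivation* $\delta$ of a ring is an additive map with $\delta(fg)=f\,\delta g+g\,\delta f$. Take $R=k[[t_1,\dots,t_d]]$ with the derivations $\delta_\ell=\partial/\partial t_\ell$, extended to $R[[z]]$ coefficientwise with $\delta_\ell z=0$, and put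
$$a_m=\frac1{b_m}\exp\Big(\sum_{\ell=1}^dt_\ell w_\ell(m)\Big).$$
In (2) the exponents add up: $\prod_ja_{n_j}=\prod_jb_{n_j}^{-1}\exp\big(\sum_\ell t_\ell\sum_jw_\ell(n_j)\big)$. Each $\delta_\ell$ brings down one bracket, so
$$L_n(w_1,\dots,w_d)=4\,[z^n]\,\big(\delta_d\cdots\delta_1V\big)\big|_{t=0}. \tag{4}$$
At $t=0$ we know everything by Lemma 2. But (4) asks for derivatives of $V$ in $t$, and for $t\ne0$ no formula like $\Phi$ is available. We take one derivative first, and then see what several derivatives require.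

## 3. The first derivative of $V$

The purpose of this section is to differentiate $V$ without having to differentiate the $\varphi_m$. This works because the matrix with entries $1/(l+m)$ is symmetric.

**Lemma 3.** Let $\delta$ be a derivation of $R$, extended coefficientwise to $R[[z]]$ with $\delta z=0$. Then
$$\delta V=\sum_m(\delta\alpha_m)\,\varphi_m^2 .$$

*Proof.* By (3), $V=\sum_m\alpha_m\varphi_m$, and the definition of $\varphi_m$ becomes
$$1=\varphi_m+\sum_l\frac{\alpha_l\varphi_l}{l+m}. \tag{5}$$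
Apply $\delta$ to (5) with the roles of $l$ and $m$ exchanged:
$$\sum_m\frac{\alpha_m\,\delta\varphi_m}{l+m}=-\delta\varphi_l-\sum_m\frac{\delta\alpha_m\,\varphi_m}{l+m}.$$
We want $\sum_m\alpha_m\delta\varphi_m$. Multiply each term by $1$ in the form (5), use $\frac1{l+m}=\frac1{m+l}$ to carry out the sum over $m$ first, and insert the last display:
$$\begin{aligned}\sum_m\alpha_m\delta\varphi_m&=\sum_m\alpha_m\varphi_m\delta\varphi_m+\sum_l\alpha_l\varphi_l\sum_m\frac{\alpha_m\delta\varphi_m}{l+m}\\&=\sum_m\alpha_m\varphi_m\delta\varphi_m-\sum_l\alpha_l\varphi_l\delta\varphi_l-\sum_m\delta\alpha_m\,\varphi_m\sum_l\frac{\alpha_l\varphi_l}{l+m}\\&=-\sum_m\delta\alpha_m\,\varphi_m(1-\varphi_m),\end{aligned}$$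
where the last line uses (5) again. Finally $\delta V=\sum_m\delta\alpha_m\,\varphi_m+\sum_m\alpha_m\delta\varphi_m=\sum_m\delta\alpha_m\,\varphi_m^2$. $\square$

## 4. The product $\varphi(\kappa)\varphi(-\kappa)$ and a single weight

**Step 1: find a function whose residues are the $\alpha_m\varphi_m^2$.** The residue of $\varphi(\kappa)$ at $-m$ is $-\alpha_m\varphi_m$, and the value of $\varphi(-\kappa)$ there is $\varphi_m$. So we should look at
$$G:=\varphi(\kappa)\,\varphi(-\kappa).$$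
We multiply out, using
$$\frac1{(m+\kappa)(l-\kappa)}=\frac1{l+m}\Big(\frac1{m+\kappa}+\frac1{l-\kappa}\Big).$$
The coefficient of $\frac1{m+\kappa}$ in $G$ is $h_m\big(1+\sum_l\frac{h_l}{l+m}\big)=h_m\varphi_m$, and the coefficient of $\frac1{m-\kappa}$ is the same. Since $\frac1{m+\kappa}+\frac1{m-\kappa}=\frac{2m}{m^2-\kappa^2}$ and $h_m=-\alpha_m\varphi_m$,
$$G=1+\sum_m\frac{2m\,\alpha_m\varphi_m^2}{\kappa^2-m^2}. \tag{6}$$
Expand each $z$-coefficient at $\kappa=\infty$, using $\frac{2m}{\kappa^2-m^2}=2\sum_{j\ge0}m^{2j+1}\kappa^{-2j-2}$: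
$$G=1+\sum_{j\ge1}G_j\kappa^{-2j},\qquad G_{j+1}=2\sum_mm^{2j+1}\alpha_m\varphi_m^2 .$$
The function $G$ is even in $\kappa$, and this is why odd powers of $m$ appear. Combining with Lemma 3: if $p_j\in R$ (finitely many nonzero), then
$$\delta a_m=\Big(\sum_jp_jm^{2j+1}\Big)a_m\ \text{ for all }m\quad\Longrightarrow\quad\delta V=\tfrac12\sum_jp_j\,G_{j+1}. \tag{7}$$

**Step 2: a differential equation for $G$.** Let $\partial=2z\frac{d}{dz}$, so $\partial z^r=2rz^r$, and write $'$ for $\partial$. Let $K$ be the ring obtained from $R[\kappa]$ by inverting all $\kappa+m$ and $\kappa-m$, $m\ge1$; then $\varphi(\kappa),\varphi(-\kappa),G\in K[[z]]$, and all have constant term $1$ in $z$.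

**Lemma 4.** Suppose $u\in R[[z]]$ and $\varphi''+2\kappa\varphi'=u\varphi$. Then
$$2GG''-G'^2-4(\kappa^2+u)G^2=-4\kappa^2, \tag{8}$$
$$G'''=4(\kappa^2+u)G'+2u'G. \tag{9}$$

*Proof.* Write $\varphi^-=\varphi(-\kappa)$ and $\varphi^{-\prime}=\partial(\varphi^-)$. Then $\varphi''=u\varphi-2\kappa\varphi'$ and, replacing $\kappa$ by $-\kappa$, $\varphi^{-\prime\prime}=u\varphi^-+2\kappa\varphi^{-\prime}$. Put $W=\varphi\varphi^{-\prime}-\varphi'\varphi^--2\kappa\varphi\varphi^-$. Then
$$W'=\varphi(u\varphi^-+2\kappa\varphi^{-\prime})-\varphi^-(u\varphi-2\kappa\varphi')-2\kappa(\varphi'\varphi^-+\varphi\varphi^{-\prime})=0.$$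
Since $\partial z^r=2rz^r$ and $2r$ is invertible for $r\ge1$, $W$ equals its constant term. At $z=0$ we have $\varphi=\varphi^-=1$, and the derivatives vanish, so $W=-2\kappa$. In other words
$$\varphi\varphi^{-\prime}-\varphi'\varphi^-=2\kappa(G-1). \tag{10}$$
Differentiate $G=\varphi\varphi^-$ twice, substitute the two equations, and use (10):
$$G''=2uG+2\varphi'\varphi^{-\prime}+2\kappa(\varphi\varphi^{-\prime}-\varphi'\varphi^-)=2uG+2\varphi'\varphi^{-\prime}+4\kappa^2(G-1).$$
To remove $\varphi'\varphi^{-\prime}$, note that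
$$4G\varphi'\varphi^{-\prime}=(\varphi\varphi^{-\prime}+\varphi'\varphi^-)^2-(\varphi\varphi^{-\prime}-\varphi'\varphi^-)^2=G'^2-4\kappa^2(G-1)^2.$$
Multiplying the formula for $G''$ by $2G$ gives
$$2GG''=4uG^2+G'^2-4\kappa^2(G-1)^2+8\kappa^2G(G-1)=4uG^2+G'^2+4\kappa^2(G^2-1),$$
which is (8). Differentiating (8), the terms $2G'G''$ cancel and we get $2GG'''-4u'G^2-8(\kappa^2+u)GG'=0$. The series $G$ has constant term $1$, so it is invertible; dividing by $2G$ gives (9). $\square$

**Step 3: proof of Theorem 2.** Take $d=1$ in (4), so $R=k[[t]]$ and $a_m=b_m^{-1}e^{tw(m)}$. By Lemma 3, since $\delta\alpha_m=w(m)\alpha_m$,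
$$L_n(w)=4\sum_mw(m)\,[z^n]\,\alpha_m\varphi_m^2\Big|_{t=0}. \tag{11}$$
So we need $\alpha_m\varphi_m^2$ only at $t=0$, that is, for $a_m=1/b_m$, where $\varphi=\Phi$ by Lemma 2. Let $f_r$ be the $z^r$-coefficient of $\Phi$. Then $f_r=-\frac{f_{r-1}}{4r(\kappa+r)}$, i.e. $(4r^2+4\kappa r)f_r=-f_{r-1}$. This says
$$\Phi''+2\kappa\,\Phi'=-z\,\Phi ,$$
so Lemma 4 applies with $u=-z$, $u'=-2z$. Write $G=\sum_rg_rz^r$ with $g_0=1$. The $z^r$-coefficient of (9) is
$$8r^3g_r=8\kappa^2r\,g_r-8(r-1)g_{r-1}-4g_{r-1},\qquad\text{i.e.}\qquad 8r(r^2-\kappa^2)g_r=-4(2r-1)g_{r-1}.$$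
Thus $g_r=\frac{2r-1}{2r}\cdot\frac{1}{\kappa^2-r^2}\,g_{r-1}$, and since $\prod_{r=1}^n\frac{2r-1}{2r}=4^{-n}\binom{2n}n$,
$$g_n=4^{-n}\binom{2n}n\prod_{s=1}^n\frac1{\kappa^2-s^2}. \tag{12}$$
Compare with (6), whose $z^n$-coefficient is $\sum_{m\le n}\frac{2m\,[z^n]\alpha_m\varphi_m^2}{\kappa^2-m^2}$ (terms with $m>n$ vanish because $\alpha_m$ is divisible by $z^m$). Partial fractions in the variable $\kappa^2$ are unique, so for $1\le m\le n$
$$[z^n]\,\alpha_m\varphi_m^2=\frac{4^{-n}\binom{2n}n}{2m\prod_{s\le n,\,s\ne m}(m^2-s^2)}.$$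
Here $\prod_{s\ne m}(m-s)=(m-1)!\,(-1)^{n-m}(n-m)!$ and $\prod_{s\ne m}(m+s)=\frac{(n+m)!}{m!\,2m}$, so the denominator equals $(-1)^{n-m}(n-m)!\,(n+m)!/m$. Therefore
$$[z^n]\,\alpha_m\varphi_m^2=4^{-n}\binom{2n}n\frac{(-1)^{n-m}\,m}{(n-m)!\,(n+m)!}=\frac{4^{-n}}{(n!)^2}(-1)^{n-m}\binom{2n}{n-m}\,m,$$
because $\binom{2n}n\frac1{(n-m)!(n+m)!}=\frac{(2n)!}{(n!)^2(n-m)!(n+m)!}$. Inserting this in (11) gives the first formula.

If $w(m)=m^{2\lambda+1}$, then (7) gives $\delta V=\frac12G_{\lambda+1}$, so $L_n=2\,[\kappa^{-2\lambda-2}]\,g_n$. By (12) and $\prod_{s=1}^n(\kappa^2-s^2)^{-1}=\kappa^{-2n}\sum_j\mathsf h_j(1^2,\dots,n^2)\kappa^{-2j}$, this is $2\cdot4^{-n}\binom{2n}n\mathsf h_{\lambda+1-n}(1^2,\dots,n^2)$. $\square$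

As a check, $L_2(m^3)=4\big(\frac{8}{32}-\frac{2}{32}\big)=\frac34$ directly, and the formula gives $2\cdot\frac1{16}\cdot6\cdot\mathsf h_0=\frac34$.

**Step 4: proof of Theorem 3.** Let $w=\sum_{j\le\lambda}p_jm^{2j+1}$ and $n\ge\lambda+2$. Each index $j+1-n$ with $j\le\lambda$ is negative, so $L_n(w)=0$ by the second formula of Theorem 2 and linearity.

Conversely, only the composition $(n)$ has a part equal to $n$, so $L_n(w)=\frac4{b_n}w(n)+(\text{a linear combination of }w(1),\dots,w(n-1))$. This triangular form shows that $w\mapsto(L_n(w))_{n\ge1}$ is a linear bijection of the space $k^{\mathbb Z_{>0}}$ onto itself. Hence $\{w:L_n(w)=0\text{ for all }n\ge\lambda+2\}$ corresponds to the sequences supported on $\{1,\dots,\lambda+1\}$ and has dimension exactly $\lambda+1$. It contains the odd polynomials of degree $\le2\lambda+1$, which restrict injectively to $\mathbb Z_{>0}$ and form a space of dimension $\lambda+1$. So the two spaces are equal. $\square$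

## 5. Two weights and the even diagonal term

For $d=2$ the natural attempt is to differentiate Lemma 3 once more. With $\delta_\ell\alpha_m=P_\ell(m)\alpha_m$,
$$\delta_2\delta_1V=\sum_mP_1(m)P_2(m)\,\alpha_m\varphi_m^2+2\sum_mP_1(m)\,\alpha_m\varphi_m\,\delta_2\varphi_m .$$
At $t=0$, four times the $z^n$-coefficient of the first sum is $L_n(P_1P_2)$, by (11). But $P_1P_2$ is an *even* polynomial, and Theorem 3 tells us that a nonzero even weight never gives vanishing for all large $n$. Take $P_1=P_2=m$. We know that $L_n(m,m)=0$ for $n\ge2$; yet $L_2(m^2)=4\big(\frac4{32}-\frac2{32}\big)=\frac14$, and $L_n(m^2)\ne0$ for infinitely many $n$. So the two sums do not vanish separately, and the second sum must cancel the first. It contains $\delta_2\varphi_m$, about which Section 4 says nothing: there we knew $\varphi$ only at the single point $a_m=1/b_m$.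

We therefore need a formula for $\delta_1V$ that holds for all $a_m$, in terms of something whose own derivative under $\delta_2$ is again known. By (7) it is enough to understand the $G_j$ for arbitrary $a_m$. Lemma 4 does not require $u=-z$; it only requires some $u$ free of $\kappa$ for which $\varphi''+2\kappa\varphi'=u\varphi$. Such a $u$ exists for every choice of $a_m$, and it is a derivative of $V$. That makes the system close up: $\delta V$ is expressed through $u$, and $u$ through $V$.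

## 6. A second-order equation valid for all $a_m$

From here on, $a_m\in R$ is again arbitrary, and
$$u:=-2\,\partial V=2\,\partial\sum_mh_m .$$
At $a_m=1/b_m$ this is $-2\partial(z/4)=-z$, as in Section 4.

**Lemma 5.** For arbitrary $a_m\in R$, $\ \partial^2\varphi+2\kappa\,\partial\varphi=u\,\varphi$.

*Proof.* The plan is to show that the left side solves the same linear system as $\varphi$, with $1$ replaced by $u$, and to use Lemma 1. Let $\chi(\kappa)$ be the left side. Since $\frac{2\kappa}{m+\kappa}=2-\frac{2m}{m+\kappa}$,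
$$\chi=\sum_m\frac{\partial^2h_m+2\kappa\,\partial h_m}{m+\kappa}=2\sum_m\partial h_m+\sum_m\frac{g_m}{m+\kappa}=u+\sum_m\frac{g_m}{m+\kappa},\qquad g_m:=\partial^2h_m-2m\,\partial h_m\in z^mR[[z]].$$
From $\partial(z^mf)=z^m(\partial+2m)f$ we get
$$(\partial^2-2m\partial)(z^mf)=\partial(\partial-2m)(z^mf)=\partial(z^m\,\partial f)=z^m(\partial^2+2m\,\partial)f.$$
Apply this to $h_m=-a_mz^m\varphi_m$:
$$g_m=-a_mz^m(\partial^2\varphi_m+2m\,\partial\varphi_m)=-a_mz^m\chi(m)=-a_mz^m\Big(u+\sum_l\frac{g_l}{l+m}\Big).$$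
By Lemma 1 with $c=u$, $g_m=u\,h_m$. Hence $\chi=u+\sum_m\frac{u\,h_m}{m+\kappa}=u\varphi$. $\square$

So (8) holds for arbitrary $a_m$, with this $u$.

## 7. The coefficients $G_j$ as differential polynomials in $u$

We now show that $G_j$ is a fixed polynomial in $u,\partial u,\partial^2u,\dots$ that does not depend on the $a_m$, and we find its part of highest degree.

**Definition.** Let $\mathcal U=\mathbb Q[u_0,u_1,u_2,\dots]$ with the derivation $\hat D$ given by $\hat Du_i=u_{i+1}$, graded by polynomial degree with $\deg u_i=1$ for every $i$. Let $\mathrm{ev}:\mathcal U\to R[[z]]$ be the ring homomorphism with $u_i\mapsto\partial^iu$. It satisfies $\mathrm{ev}\circ\hat D=\partial\circ\mathrm{ev}$. We write $u$ for $u_0$ in $\mathcal U$.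

For example, $3u^2-u_2$ has degree $2$, its degree-$2$ component is $3u^2$, and its image under $\mathrm{ev}$ is $3u^2-\partial^2u$. The operator $\hat D$ preserves the degree: $\hat D(u^2)=2uu_1$.

**Lemma 6.** There are $\mathcal G_j\in\mathcal U$, independent of $R$ and of the $a_m$, with $\mathrm{ev}(\mathcal G_j)=G_j$. Each $\mathcal G_j$ has degree $\le j$, and its degree-$j$ component is $c_ju^j$ with $c_j=\binom{-1/2}{j}=(-\tfrac14)^j\binom{2j}j$.

*Proof.* Put $G_0=1$. The coefficient of $\kappa^{-2j}$, $j\ge0$, in (8) is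
$$\sum_{i=0}^j\big(2G_iG_{j-i}''-G_i'G_{j-i}'-4u\,G_iG_{j-i}\big)-4\sum_{i=0}^{j+1}G_iG_{j+1-i}=0.$$
Isolating the two terms $i=0$ and $i=j+1$ of the last sum gives
$$8G_{j+1}=-4\sum_{i=1}^jG_iG_{j+1-i}+\sum_{i=0}^j\big(2G_iG_{j-i}''-G_i'G_{j-i}'-4u\,G_iG_{j-i}\big). \tag{13}$$
Define $\mathcal G_j$ by $\mathcal G_0=1$ and the same recursion, with $'$ read as $\hat D$. Then $\mathrm{ev}(\mathcal G_j)=G_j$ by induction.

Assume $\deg\mathcal G_i\le i$ for $i\le j$. In (13) the products $\mathcal G_i\mathcal G_{j+1-i}$ and $u\,\mathcal G_i\mathcal G_{j-i}$ have degree $\le j+1$, and the terms with derivatives have degree $\le j$. So $\deg\mathcal G_{j+1}\le j+1$, and the terms with derivatives do not affect the degree-$(j+1)$ component. Writing $\hat{\mathcal G}_j$ for the degree-$j$ component of $\mathcal G_j$, we get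
$$8\hat{\mathcal G}_{j+1}=-4\sum_{i=1}^j\hat{\mathcal G}_i\hat{\mathcal G}_{j+1-i}-4u\sum_{i=0}^j\hat{\mathcal G}_i\hat{\mathcal G}_{j-i},\qquad\text{i.e.}\qquad \sum_{i=0}^{j+1}\hat{\mathcal G}_i\hat{\mathcal G}_{j+1-i}+u\sum_{i=0}^j\hat{\mathcal G}_i\hat{\mathcal G}_{j-i}=0 .$$
For $\hat{\mathcal G}(s)=\sum_j\hat{\mathcal G}_js^j$ this says $(1+su)\,\hat{\mathcal G}(s)^2=1$. Since $\hat{\mathcal G}_0=1$, $\hat{\mathcal G}(s)=(1+su)^{-1/2}$, and $\hat{\mathcal G}_j=\binom{-1/2}ju^j$. $\square$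

**Example.** Formula (13) gives $\mathcal G_1=-\frac12u$. Next, $8\mathcal G_2=-4\mathcal G_1^2+2\hat D^2\mathcal G_1-8u\mathcal G_1=-u^2-u_2+4u^2$, so $\mathcal G_2=\frac18(3u^2-u_2)$. For $\delta a_m=m^3a_m$, (7) gives $\delta V=\frac12G_2$, and since $u=-2\partial V$,
$$\delta u=-\partial G_2=\tfrac18(u'''-6uu').$$
This is the KdV equation; the derivations attached to the other odd powers of $m$ give the further flows of the KdV hierarchy. Writing $z=e^{2x}$ turns $\partial$ into $d/dx$, so the initial value $u=-z$ is the pure exponential $-e^{2x}$. In this language, (4) asks for Taylor coefficients in the flow times $t_\ell$.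

## 8. Proof of Theorem 1: the index $n$ as a polynomial degree

At $t=0$ we have $u=-z$ and $\partial^iu=-2^iz$. So a monomial of degree $e$ in the $u_i$ evaluates to a constant times $z^e$. If $\delta_d\cdots\delta_1V$ is $\mathrm{ev}$ of a differential polynomial $F_d$, then $L_n$ sees only the component of $F_d$ of degree $n$. The vanishing in Theorem 1 will be a degree bound, and the value at $n=\Lambda+1$ will come from the top component.

**Step 1: realize the $\delta_\ell$ on differential polynomials.** Let $R=k[[t_1,\dots,t_d]]$ and $a_m=\frac1{b_m}\exp\big(\sum_\ell t_\ell P_\ell(m)\big)$, so that (4) holds with $w_\ell=P_\ell$. Put $\mathcal U_k=k\otimes\mathcal U$, extend $\hat D$ and $\mathrm{ev}$ $k$-linearly, and let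
$$\mathcal H_\ell=\frac12\sum_{j=0}^{\lambda_\ell}p_{\ell,j}\,\mathcal G_{j+1}\in\mathcal U_k .$$
Since $\delta_\ell a_m=P_\ell(m)a_m$, (7) and Lemma 6 give $\delta_\ell V=\mathrm{ev}(\mathcal H_\ell)$, hence $\delta_\ell u=-2\,\partial\,\mathrm{ev}(\mathcal H_\ell)$. Let $X_\ell$ be the $k$-linear derivation of $\mathcal U_k$ with
$$X_\ell u_i=-2\hat D^{i+1}\mathcal H_\ell\qquad(i\ge0).$$
We claim $\delta_\ell\circ\mathrm{ev}=\mathrm{ev}\circ X_\ell$. Both sides are $k$-linear and satisfy the product rule $\theta(fg)=\mathrm{ev}(f)\theta(g)+\mathrm{ev}(g)\theta(f)$, so it suffices to check generators. Since $\delta_\ell$ commutes with $\partial$,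
$$\delta_\ell(\partial^iu)=\partial^i\big(-2\,\partial\,\mathrm{ev}(\mathcal H_\ell)\big)=\mathrm{ev}\big(-2\hat D^{i+1}\mathcal H_\ell\big)=\mathrm{ev}(X_\ell u_i).$$
Applying $\delta_2,\dots,\delta_d$ successively to $\delta_1V=\mathrm{ev}(\mathcal H_1)$ gives
$$\delta_d\cdots\delta_1V=\mathrm{ev}(F_d),\qquad F_d:=X_d\cdots X_2\,\mathcal H_1. \tag{14}$$
This is how the obstacle of Section 5 disappears: no $\delta_2\varphi_m$ is left, because $\delta_1V$ is a polynomial in the $\partial^iu$ and $\delta_2u$ is again such a polynomial.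

**Step 2: bound the degree and isolate the top part.** By Lemma 6, $\deg\mathcal H_\ell\le\lambda_\ell+1$, with degree-$(\lambda_\ell+1)$ component $\frac12p_\ell c_{\lambda_\ell+1}u^{\lambda_\ell+1}$. The derivation $X_\ell$ replaces one factor $u_i$ of a monomial by an element of degree $\le\lambda_\ell+1$, so it maps elements of degree $\le e$ to elements of degree $\le e+\lambda_\ell$. If $f_e$ is the degree-$e$ component of such an element $f$, then the degree-$(e+\lambda_\ell)$ component of $X_\ell f$ depends only on $f_e$ and on the top component of $\mathcal H_\ell$: it is $\hat X_\ell f_e$, where $\hat X_\ell$ is the derivation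
$$\hat X_\ell u_i=\gamma_\ell\,\hat D^{i+1}(u^{\lambda_\ell+1}),\qquad\gamma_\ell:=-p_\ell\,c_{\lambda_\ell+1}.$$
We have $\hat X_\ell\hat Du_i=\gamma_\ell\hat D^{i+2}(u^{\lambda_\ell+1})=\hat D\hat X_\ell u_i$. The commutator of two derivations is a derivation, and this one vanishes on generators, so $\hat X_\ell$ commutes with $\hat D$. By induction on $d$, $\deg F_d\le\Lambda+1$.

**Step 3: vanishing.** Setting $t=0$ in (2) gives the series $V$ for $a_m=1/b_m$, so $u|_{t=0}=-z$ by Lemma 2. By the opening remark of this section, $\mathrm{ev}(F_d)|_{t=0}$ is a polynomial in $z$ of degree $\le\Lambda+1$. By (4) and (14), $L_n=0$ for $n>\Lambda+1$. This is the first case of Theorem 1.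

**Step 4: compute the top component.** With $N=\Lambda+1$, we claim that the degree-$N$ component of $F_d$ is
$$T_d=-\frac1{2N}\prod_{\ell=1}^d\gamma_\ell(\lambda_\ell+1)\cdot\hat D^{d-1}(u^N).$$
For $d=1$, $N=\lambda_1+1$ and the claim reads $T_1=-\frac12\gamma_1u^{\lambda_1+1}=\frac12p_1c_{\lambda_1+1}u^{\lambda_1+1}$, which is the top component of $\mathcal H_1=F_1$. For the step from $d$ to $d+1$ write $\gamma=\gamma_{d+1}$, $\lambda=\lambda_{d+1}$. By Step 2 the new top component is $\hat X_{d+1}T_d$, of degree $N+\lambda$. Now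
$$\hat X_{d+1}(u^N)=Nu^{N-1}\cdot\gamma\,\hat D(u^{\lambda+1})=N\gamma(\lambda+1)\,u^{N+\lambda-1}\hat Du=\gamma(\lambda+1)\,\frac{N}{N+\lambda}\,\hat D(u^{N+\lambda}),$$
and since $\hat X_{d+1}$ commutes with $\hat D^{d-1}$,
$$\hat X_{d+1}T_d=-\frac1{2(N+\lambda)}\prod_{\ell=1}^{d+1}\gamma_\ell(\lambda_\ell+1)\cdot\hat D^d(u^{N+\lambda}),$$
which is the claim for $d+1$.

**Step 5: evaluate at $u=-z$.** We have $\partial^{d-1}\big((-z)^N\big)=(-1)^N(2N)^{d-1}z^N$. For $n=N=\Lambda+1$ only $T_d$ contributes to the coefficient of $z^n$, so (4) gives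
$$L_n=4\cdot\Big(-\frac1{2n}\Big)(2n)^{d-1}(-1)^n\prod_\ell\gamma_\ell(\lambda_\ell+1)=-(-1)^n\,n^{d-2}\prod_{\ell=1}^d2\gamma_\ell(\lambda_\ell+1).$$
Using $\binom{2\lambda+2}{\lambda+1}=\frac{2(2\lambda+1)}{\lambda+1}\binom{2\lambda}\lambda$,
$$2\gamma_\ell(\lambda_\ell+1)=-2p_\ell(\lambda_\ell+1)\Big(-\frac14\Big)^{\lambda_\ell+1}\binom{2\lambda_\ell+2}{\lambda_\ell+1}=(-1)^{\lambda_\ell}\,(2\lambda_\ell+1)\,4^{-\lambda_\ell}\,p_\ell\binom{2\lambda_\ell}{\lambda_\ell}.$$
The total sign is $-(-1)^{n+\Lambda}=-(-1)^{2n-1}=+1$, and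
$$L_n(P_1,\dots,P_d)=n^{d-2}\prod_\ell(2\lambda_\ell+1)\,4^{-\lambda_\ell}\,p_\ell\binom{2\lambda_\ell}{\lambda_\ell}\qquad(n=\Lambda+1).$$
This proves Theorem 1, and with it the Corollary. $\square$

**Example.** Take $d=2$ and $P_1=P_2=m^3$. Then $\mathcal H_1=\frac1{16}(3u^2-u_2)$, and $X_2u=\frac18(u_3-6uu_1)$ by the example in Section 7. In $F_2=\frac1{16}(6u\,X_2u-X_2u_2)$ the degree-$3$ part is $\frac1{16}\cdot6u\cdot\frac18(-6uu_1)=-\frac9{32}u^2u_1=-\frac3{32}\hat D(u^3)$. At $u=-z$ this is $-\frac3{32}\cdot(-6z^3)=\frac9{16}z^3$, so $L_3(m^3,m^3)=\frac94$. Directly, $4\cdot\frac{27^2-4\cdot9^2+3\cdot3^2}{768}=4\cdot\frac{432}{768}=\frac94$.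

## 9. Sharpness of the range and of the class of weights

If all $p_\ell\ne0$, the value of $L_n$ at $n=\Lambda+1$ in Theorem 1 is nonzero, so the vanishing range $n>\Lambda+1$ cannot be enlarged.

The conditions on the weights are also necessary for every $d$, in the following sense. Fix $w:\mathbb Z_{>0}\to k$ and $\lambda\ge0$, and suppose that $L_n(w,P_2,\dots,P_d)=0$ whenever $n>\lambda+\lambda_2+\dots+\lambda_d+1$, for all odd polynomials $P_i$ of degree $2\lambda_i+1$. Then $w$ is the restriction of an odd polynomial of degree $\le2\lambda+1$. To see this, choose $P_2=\dots=P_d=m$, so that $\lambda_2=\dots=\lambda_d=0$. Each of the last $d-1$ brackets equals $\sum_jn_j=n$, so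
$$L_n(w,m,\dots,m)=n^{d-1}L_n(w),$$
and the hypothesis says that $L_n(w)=0$ for all $n\ge\lambda+2$. Theorem 3 finishes the argument.
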